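# Connected even factors and the independence number of neighborhoods

## 1. Neighborhoods, local connectedness, and connected even factors

All graphs are finite, simple and undirected. We write $d_G(x)$ for the degree of $x$ in $G$, $\Delta(G)$ for the maximum degree, $N_G(x)$ for the set of neighbors of $x$, $\alpha(G)$ for the independence number, and $G[M]$ for the subgraph induced on $M\subset V(G)$. When $G$ is fixed we write $N(x)$ for $N_G(x)$ and $x\sim y$ for $xy\in E(G)$.

**Definition (local independence number).** For $x\in V(G)$ put $\alpha(x):=\alpha(G[N_G(x)])$, the largest size of an independent set among the neighbors of $x$.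

Example. In the wheel with a 5-cycle as rim, the hub has $\alpha=\alpha(C_5)=2$. A rim vertex has the hub and two rim vertices as neighbors; these induce a path on three vertices, so again $\alpha=2$.

**Definition ($K_{1,r}$-free).** For $r\ge3$, $G$ is $K_{1,r}$-free if no induced subgraph of $G$ is isomorphic to $K_{1,r}$. Equivalently, $\alpha(x)\le r-1$ for every $x$. For $r=3$ we say claw-free.

Example. The *book* with $p\geq 1$ pages consists of an edge $bc$ and $p$ further vertices, the pages, each adjacent exactly to $b$ and $c$. The neighborhood of $b$ consists of $c$ and the $p$ pages; the pages are independent and $c$ is adjacent to all of them. So $\alpha(b)=\alpha(c)=p$. A page has neighborhood $\{b,c\}$ with $b\sim c$, so its $\alpha$ is $1$. Hence the book is $K_{1,p+1}$-free for $p\ge2$, and it is not $K_{1,p}$-free for $p\ge3$.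

**Definition (locally connected).** $G$ is locally connected if $G[N_G(x)]$ is connected for every $x\in V(G)$.

Example. The wheel above is locally connected: the neighborhoods are a 5-cycle and paths. A book is locally connected: in $N(b)$ everything is adjacent to $c$. The 4-cycle is not: each neighborhood is a pair of nonadjacent vertices. Two triangles sharing one vertex do not form a locally connected graph either: the neighborhood of the shared vertex is two disjoint edges.

**Definition (connected even factor).** An even factor of $G$ is a spanning subgraph in which all degrees are even. A connected even factor is an even factor that is connected. If moreover $\Delta(F)\le 2s$, where $s\ge1$, then $F$ is a connected even $[2,2s]$-factor.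

Example. For graphs of order at least $3$, a connected even $[2,2]$-factor is a connected spanning 2-regular subgraph, that is, a Hamilton cycle. In the book with $4$ pages, deleting the edge $bc$ leaves $K_{2,4}$, a connected even $[2,4]$-factor. That book has no Hamilton cycle: a page has degree $2$, so a connected even factor contains both of its edges, and $b$ gets degree at least $4$.

The last observation will be used again and again: *a vertex of degree $2$ in $G$ has degree exactly $2$ in every connected even factor*, since its degree there is even and at least $1$.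

## 2. How large must the degrees of a connected even factor be?

Two theorems are the background. Oberly and Sumner: every connected, locally connected claw-free graph of order at least $3$ is hamiltonian. Yin and Xiong: for every integer $s\ge1$, every connected, locally connected $K_{1,s+2}$-free graph of order at least $3$ has a connected even $[2,2s]$-factor. In both, a bound on the independence number of *all* neighborhoods yields a bound on *all* degrees of $F$. One can ask for a bound at $x$ that depends only on the neighborhood of $x$. The following statement comes from the problem list "19th C5 Graph Theory Workshop", http://www.mathe.tu-freiberg.de/inst/theomath/downloads/WorkshopProblems2015.pdf, and our task is to prove or disprove it.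

**Conjecture.** Every connected, locally connected graph $G$ of order at least $3$ has a connected even factor $F$ such that $d_F(x)\le\alpha(x)+1$ for every $x\in V(G)$.

Let us try it by hand. In a complete graph $K_n$, $n\ge3$, we have $\alpha(x)=1$ for all $x$ and a Hamilton cycle has degree $2=\alpha(x)+1$. If $\alpha(x)\le2$ everywhere, then $\alpha(x)+1\le3$; degrees in $F$ are even, so we are asking for a Hamilton cycle, and the Oberly–Sumner theorem supplies it. In the book with $p\ge2$ pages, all $2p$ page edges are forced. If $p$ is even, they form a connected even factor with $d_F(b)=p=\alpha(b)$. If $p$ is odd, we must add $bc$, and $d_F(b)=p+1=\alpha(b)+1$. So the conjecture holds for these books, and the "$+1$" is really needed: it pays for parity.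

Since $d_F(x)$ is even, the conjectured bound really means "at most the largest even integer not exceeding $\alpha(x)+1$": the values are $2,2,4,4,6$ for $\alpha=1,2,3,4,5$. When $\alpha(x)$ is even, the "$+1$" is worth nothing. This is what breaks the conjecture.

**Theorem A.** There is a connected, locally connected, $K_{1,5}$-free graph of order $11$ with no connected even factor $F$ satisfying $d_F(x)\le\alpha(x)+1$ for all $x$.

**Theorem B.** (i) For every $C$, and for every $\lambda<4/3$ and every $C$, there is a connected, locally connected graph with no connected even factor satisfying $d_F(x)\le\alpha(x)+C$ (respectively $d_F(x)\le\lambda\alpha(x)+C$) for all $x$. (ii) For every $k\ge4$ there is a connected, locally connected $K_{1,k+1}$-free graph in which every connected even factor has maximum degree at least $2\lceil\frac12(k+\lfloor\frac{k-1}3\rfloor)\rceil$. In particular, for $k=4$ and all $k\ge6$, even the uniform version "$K_{1,k+1}$-free $\Rightarrow\Delta(F)\le k+1$" is false.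

**Theorem C.** Every connected, locally connected graph of order at least $3$ has a connected even factor $F$ with $d_F(x)\le\max\{2,\,2\alpha(x)-2\}$ for every $x$.

So the conjecture is false. Let us read off what Theorem C says. It is a vertex-by-vertex strengthening of the two theorems above, and its proof does not use them: if $\alpha(x)\le2$ everywhere, it gives a Hamilton cycle; if $G$ is $K_{1,s+2}$-free, then $\alpha(x)\le s+1$ and $\max\{2,2\alpha(x)-2\}\le2s$. For $\alpha=1,2,3$ the values of $\max\{2,2\alpha-2\}$ are $2,2,4$, which is at most $\alpha+1$ in each case. Hence *the conjecture is true for all $K_{1,4}$-free graphs*. The graph of Theorem A is $K_{1,r}$-free for every $r\ge5$. So *the conjecture restricted to $K_{1,r}$-free graphs, $r\ge3$, holds exactly for $r\le4$*.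

The values $2,2,4,6$ that Theorem C gives for $\alpha=1,2,3,4$ cannot be lowered. For $\alpha=1,2$ this is trivial, as $d_F\ge2$. For $\alpha=3$ take the book with three pages: $d_F(b)\ge3$, so $d_F(b)\ge4$. For $\alpha=4$ the graph of Theorem A does it, as we shall see. The optimal function for large $\alpha$ is not determined here; by Theorems B and C it lies asymptotically between $\frac43\alpha$ and $2\alpha-2$. The uniform statement for $k=5$ is also left undecided.

## 3. Forced edges and parity: the graphs $G_{n,m}$

In a book with an even number $p$ of pages, $b$ and $c$ have exactly $p=\alpha$ forced edges, and the next even degree, $p+2$, is already too much. So we look for a gadget that demands one more edge at $b$ *or* at $c$. Such a gadget is a vertex $a$ adjacent to both $b$ and $c$ that carries an odd number of forced edges: by parity it must use exactly one of $ab$, $ac$. The forced edges come from vertices of degree $2$, and we must arrange them so that the numbers $\alpha(b)$, $\alpha(c)$ count only forced edges.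

**Construction.** "Adding $t$ vertices on an edge $uv$" means adding $t$ new vertices, each adjacent exactly to $u$ and $v$. Let $n\ge2$ be even and $m\ge1$. Start with vertices $b,c,a_1,\dots,a_n$ and edges $bc$, $a_ib$, $a_ic$ for $1\le i\le n$. Add $m$ vertices on $bc$. For $i\le n/2$ add one vertex on $a_ib$ and two on $a_ic$; for $i>n/2$ add two on $a_ib$ and one on $a_ic$. The result is $G_{n,m}$. Put $k=\frac{3n}2+m$; then $k\ge4$.

Every edge $a_ib$, $a_ic$, $bc$ received at least one added vertex (we need this for $\alpha$), each $a_i$ received three added neighbors (an odd number), and the switch at $n/2$ makes $b$ and $c$ receive equally many: $m+\frac n2+2\cdot\frac n2=k$ each.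

**Step 1: $G_{n,m}$ is connected and locally connected.** This puts the graph within the hypotheses. Connectedness is clear. An added vertex on $uv$ has neighborhood $\{u,v\}$ with $u\sim v$. The set $N(a_i)$ consists of $b\sim c$ and of added vertices, each adjacent to $b$ or $c$. The set $N(b)$ consists of $c$, of the $a_i$, all adjacent to $c$, and of added vertices, each adjacent to $c$ or to some $a_i$. The set $N(c)$ is analogous. All these induce connected graphs.

**Step 2: independence numbers.** We show that $\alpha$ counts added neighbors. Added vertices have $\alpha=1$. Let $u\in\{b,c,a_1,\dots,a_n\}$ have $t$ added neighbors. These are independent, so $\alpha(u)\ge t$. Every other neighbor $y$ of $u$ is adjacent to an added vertex on the edge $uy$. Pair each such $y$ with one added vertex on $uy$ and leave the remaining added neighbors single. This covers $N(u)$ by $t$ cliques, and an independent set has at most one vertex in each. So $\alpha(u)=t$, that is,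
$$\alpha(b)=\alpha(c)=k,\qquad \alpha(a_i)=3 .$$
Since $k\ge4$, $G_{n,m}$ is $K_{1,k+1}$-free.

**Step 3: a lower bound for two degrees.** Let $F$ be a connected even factor. Both edges at every added vertex lie in $F$. So $b$ and $c$ have $k$ such edges each. Each $a_i$ has three such edges and only two more edges, $a_ib$ and $a_ic$; by parity exactly one of these is in $F$. The $n$ vertices $a_i$ thus contribute $n$ further edges at $b$ or $c$, and
$$d_F(b)+d_F(c)\ \ge\ 2k+n. \tag{1}$$

**Proof of Theorem A.** Take $G_{2,1}$. It has $4+6+1=11$ vertices and $k=4$, so it is $K_{1,5}$-free. By (1), $d_F(b)+d_F(c)\ge10$ for every connected even factor $F$. If $d_F(x)\le\alpha(x)+1$ for all $x$, then $d_F(b),d_F(c)\le5$, hence both are at most $4$ by parity, and the sum is at most $8$, a contradiction. $\square$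

The same computation shows that no bound below $6$ at the vertices $b,c$, where $\alpha=4$, can hold in $G_{2,1}$, whatever is allowed elsewhere. This is the claim about the value $6$ from Section 2. It is reached: take all edges at added vertices together with $a_1b$ and $a_2b$. Then $d_F(b)=6$, $d_F(c)=4$, $d_F(a_i)=4$, and $F$ is connected.

**Proof of Theorem B.** (i) If $d_F(x)\le\alpha(x)+C$ for all $x$, then (1) gives $2k+n\le2k+2C$, so $n\le2C$; choose $n>2C$. If $d_F(x)\le\lambda\alpha(x)+C$ for all $x$ and $m=1$, then $k=\frac{3n}2+1$ and (1) gives $4n+2\le\lambda(3n+2)+2C$, which is false for large $n$ because $3\lambda<4$.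

(ii) Take $n=2\lfloor\frac{k-1}3\rfloor\ge2$ and $m=k-\frac{3n}2=k-3\lfloor\frac{k-1}3\rfloor\ge1$. By (1), the larger of $d_F(b),d_F(c)$ is at least $k+\frac n2=k+\lfloor\frac{k-1}3\rfloor$. It is even, so it is at least $2\lceil\frac12(k+\lfloor\frac{k-1}3\rfloor)\rceil$. For even $k\ge4$ we have $k+\lfloor\frac{k-1}3\rfloor\ge k+1$, an odd number, so the maximum degree is at least $k+2$. For odd $k\ge7$ we have $\lfloor\frac{k-1}3\rfloor\ge2$, so it is at least $k+2$ directly. In both cases $\Delta(F)\le k+1$ fails. $\square$

The rest of the notes proves Theorem C.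

## 4. Two-edge cuts in connected even graphs

From now on $G$ is connected, locally connected, of order at least $3$. *Every edge $xy$ of $G$ lies in a triangle*: since $G$ is connected with at least three vertices, one end, say $x$, has degree at least $2$; $G[N(x)]$ is connected with at least two vertices, so $y$ has a neighbor in $N(x)$.

The proof modifies even subgraphs by deleting and adding a few edges. Degrees are easy to follow; the danger is always that the result is disconnected. We need a language for that.

**Definition (boundary, cut).** Let $F$ be a connected even graph and $K\subset V(F)$. Then $\delta(K)=\delta_F(K)$ is the set of edges of $F$ with exactly one end in $K$. An edge, of $F$ or not, with exactly one end in $K$ is said to cross $K$. A set of the form $\delta(K)$ with $\emptyset\ne K\ne V(F)$ is called a cut.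

Example. Let $F$ be two 4-cycles $x\,a\,r\,a'$ and $x\,b\,q\,b'$ sharing only $x$. Then $\delta(\{a,r,a'\})=\{xa,xa'\}$ is a cut, whereas $\{xa,xb\}$ is not, because $F-xa-xb$ is connected.

Since $|\delta(K)|\equiv\sum_{v\in K}d_F(v)\pmod 2$, the number $|\delta(K)|$ is even; since $F$ is connected, it is positive for $\emptyset\ne K\ne V(F)$. So *every cut has at least two edges*, and its size is even.

**Fact 1.** Let $R\subset E(F)$, and let $Q$ be a set of edges on $V(F)$ that are not in $F$. The graph $F-R+Q$ is disconnected if and only if there is $K$ with $\emptyset\ne K\ne V(F)$, $\delta_F(K)\subset R$, and no edge of $Q$ crossing $K$. In that case $|\delta_F(K)|$ is even and at least $2$, and, passing to the complement, we may choose $K$ to avoid (or to contain) any given vertex.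

This is just the statement that $K$ is a union of components of $F-R+Q$. In all uses $|R|\le3$, so $\delta_F(K)$ will have exactly two edges.

The next lemma rules out coexisting cuts. Nearly every contradiction in the proof comes from it.

**Lemma 2.** If $|\delta(K)|=|\delta(K')|=2$, $K\cap K'\ne\emptyset$ and $K\cup K'\ne V(F)$, then $|\delta(K\cup K')|=2$.

*Proof.* We have $|\delta(K\cap K')|+|\delta(K\cup K')|\le|\delta(K)|+|\delta(K')|=4$ (submodularity): an edge between $K\setminus K'$ and $K'\setminus K$ counts $0$ on the left and $2$ on the right, and for every other type of edge the two counts agree. Both terms on the left are at least $2$, so both equal $2$. $\square$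

We use Lemma 2 in the following form: we exhibit two such sets and *three* edges of $F$ that leave their union, and have a contradiction. Another routine remark: if an edge of $F$ has an end in $K$ and is not in $\delta(K)$, then its other end is in $K$ as well.

## 5. Toggling triangles: reduced subgraphs and stars

The cheapest way to lower a degree at $w$: if $z,z'$ are neighbors of $w$ in $F$ and $z\sim z'$, replace the route $z\,w\,z'$ by the edge $zz'$; if $zz'$ is already in $F$, delete the whole triangle. Both are the same operation, the symmetric difference with the triangle.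

**Definition (reduced).** A connected even subgraph $F$ of $G$ is reduced if for all $w\in V(F)$ and all $z,z'\in N_F(w)$ with $z\sim z'$, the graph $F\triangle\{wz,wz',zz'\}$ on $V(F)$ is disconnected.

Example. A 4-cycle in $K_4$ is not reduced as soon as we allow the vertex $w$ to become isolated? No: toggling at $w$ a cycle $w\,z\,y\,z'$ with $z\sim z'$ gives the triangle $z\,y\,z'$ and the isolated vertex $w$, which is disconnected on $V(F)$. So the 4-cycle *is* reduced, and the same argument shows that every cycle is reduced. On the other hand, let $F\subset K_5$ consist of two triangles $w\,z\,u$ and $w\,z'\,u'$ sharing only $w$. Toggling $\{wz,wz',zz'\}$ gives the 5-cycle $w\,u\,z\,z'\,u'$, which is connected; this $F$ is not reduced.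

What does the impossibility of toggling tell us about the neighborhood of $w$? The answer is the structural core of the proof.

**Lemma 3.** If $F$ is reduced and $w\in V(F)$, then in $\Gamma=G[N_F(w)]$ every edge has an end of degree $1$. Hence $\Gamma$ is a disjoint union of stars (isolated vertices included), $\alpha(\Gamma)\ge d_F(w)/2$, and equality holds if and only if $\Gamma$ is 1-regular.

*Proof.* Let $zz'$ be an edge of $\Gamma$. The toggled graph is disconnected, so Fact 1 gives a nonempty $K\not\ni w$ whose boundary consists of exactly two of the removed edges. The removed edges are $wz,wz'$, and also $zz'$ if $zz'\in F$. So one of the following holds.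

* (T1) $\delta(K)=\{wz,wz'\}$; since $w\notin K$, we have $z,z'\in K$.
* (T2) $zz'\in F$ and, up to exchanging $z$ and $z'$, $\delta(K)=\{wz,zz'\}$; then $z\in K$ and $z'\notin K$.

If $zz'\notin F$, then (T1) holds.

*In case (T1) both $z$ and $z'$ have degree $1$ in $\Gamma$.* By symmetry consider $z$, and suppose $z\sim y\in N_F(w)$ with $y\ne z'$. Then $y\notin K$, else $wy\in\delta(K)$. If $zy$ were in $F$, it would cross $K$ and lie in $\delta(K)=\{wz,wz'\}$, which is impossible since $w\notin\{z,y\}$. So $zy\notin F$, and (T1) holds for the edge $zy$: there is $K'\not\ni w$ with $\delta(K')=\{wz,wy\}$ and $z,y\in K'$. Now $z\in K\cap K'$, $w\notin K\cup K'$, and $wz,wz',wy$ all leave $K\cup K'$. This contradicts Lemma 2.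

*In case (T2) the vertex $z$ has degree $1$ in $\Gamma$.* Suppose $z\sim y\in N_F(w)$ with $y\ne z'$. Then $y\notin K$, else $wy\in\delta(K)=\{wz,zz'\}$. So $zy\notin F$, else $zy\in\delta(K)$, although $y\ne w,z'$. Hence (T1) holds for the edge $zy$, and by the previous paragraph $z$ has degree $1$ in $\Gamma$. But $z$ is adjacent to $z'$ and $y$, a contradiction.

Thus every edge has an end of degree $1$, so every component of $\Gamma$ is a star $K_{1,t}$ with $t\ge0$. Such a star has $t+1$ vertices and independence number $\max\{1,t\}\ge\frac{t+1}2$, with equality only for $t=1$. Sum over the components. $\square$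

## 6. A connected even factor with $d_F\le2\alpha$

The purpose of this section is a starting point: a spanning $F$ with a bound that is only slightly weaker than the one we want.

**Proposition 4.** $G$ has a connected even factor $F$ with $d_F(x)\le2\alpha(x)$ for all $x$.

*Proof.* Consider the connected even subgraphs $F$ of $G$ with $|V(F)|\ge3$ and $d_F(x)\le2\alpha(x)$ on $V(F)$. Triangles qualify, and $G$ contains triangles. Take such an $F$ with $|V(F)|$ maximum and, subject to that, $|E(F)|$ minimum.

*$F$ is reduced.* Toggling $\{wz,wz',zz'\}$ lowers $d_F(w)$ by $2$, changes the degrees of $z$ and $z'$ by $0$ or $-2$, and lowers the number of edges by $1$ or $3$. If the result were connected, it would contradict the minimality of $|E(F)|$.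

*$F$ is spanning.* Suppose not, and choose $v\notin V(F)$ adjacent to some $x\in V(F)$. First, $v$ is not adjacent to both ends of an edge $yz\in F$: otherwise $F-yz+yv+vz$ is connected, even, has the old degrees at old vertices and degree $2\le2\alpha(v)$ at $v$, and has more vertices. So for every $y\in N(v)\cap V(F)$, $v$ has no neighbor in $N_F(y)$. Adding $v$ to a largest independent set of $G[N_F(y)]$ gives, by Lemma 3, $\alpha(y)\ge1+d_F(y)/2$, that is,
$$d_F(y)\le2\alpha(y)-2\qquad\text{for all }y\in N(v)\cap V(F).$$
Let $vxu$ be a triangle of $G$. If $u\in V(F)$, then $xu\notin F$ by the first remark. So, whether $u\in V(F)$ or not, none of the edges $vx,xu,uv$ is in $F$, and we may add all three. The degree of $x$ rises by $2$, which is allowed; that of $u$ rises by $2$, which is allowed, if $u\in V(F)$ (because $u\in N(v)$), and is $2$ otherwise; that of $v$ is $2$. The new graph is connected and larger, a contradiction. $\square$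

### A reduced factor that is stuck

The sensible plan is now to keep toggling until degrees drop to $2\alpha-2$. It stops at the equality case of Lemma 3, and it can really stop there. Let $H$ consist of two triangles $a\,a'\,r_1$ and $b\,b'\,r_2$, the edge $r_1r_2$, and a vertex $x$ adjacent to all six. It is connected and locally connected: $H[N(x)]$ is the two triangles joined by an edge, and every other neighborhood contains $x$, which is adjacent to all other vertices. We have $\alpha(x)=2$, $\alpha(r_1)=\alpha(r_2)=2$, and $\alpha=1$ at $a,a',b,b'$. Let $F_0$ be the union of the 4-cycles $x\,a\,r_1\,a'$ and $x\,b\,r_2\,b'$. It is a connected even factor with $d_{F_0}\le2\alpha$, and $d_{F_0}(x)=4=2\alpha(x)$, while Theorem C wants $2$.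

The factor $F_0$ is reduced. At $x$ the only edges of $H[N_{F_0}(x)]$ are $aa'$ and $bb'$, and toggling $xa,xa',aa'$ cuts off $\{a,r_1,a'\}$; similarly for $b$. At any other vertex $w$, which has degree $2$ in $F_0$, toggling isolates $w$. So no toggle helps.

What helps is to change $F_0$ *without changing any degree*. Replace $xa'$ and $r_1a$ by $aa'$ and $xr_1$: the first cycle becomes $x\,a\,a'\,r_1$. Do the same on the other side: the second cycle becomes $x\,b\,b'\,r_2$. Now $x$ has the neighbors $a,r_1,b,r_2$ in the factor, and these induce the path $a\,r_1\,r_2\,b$. This is not a 1-regular graph, so a toggle is available: replacing $xr_1,xr_2$ by $r_1r_2$ gives the Hamilton cycle $x\,a\,a'\,r_1\,r_2\,b'\,b$.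

This is the plan for the general proof. Among all factors with $d_F\le2\alpha$, take one with the fewest vertices that attain $2\alpha$. Every degree-preserving exchange leads to another factor that is just as good, so the equality case of Lemma 3 must hold for *all* of these at once. We also allow exchanges that move the excess from $x$ to another vertex, and then equality must hold there. This turns out to be too much.

## 7. Optimal factors and their exchanges

Let $\mathcal F$ be the set of connected even factors $F$ of $G$ with $d_F(x)\le2\alpha(x)$ for all $x$; it is nonempty by Proposition 4. For $F\in\mathcal F$ put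
$$X(F)=\{x:\ \alpha(x)\ge2,\ d_F(x)=2\alpha(x)\}.$$

**Definition (optimal).** $F\in\mathcal F$ is optimal if $|X(F)|$ is minimum over $\mathcal F$ and, subject to that, $|E(F)|$ is minimum.

Example. In $H$ we have $X(F_0)=\{x\}$. The Hamilton cycle has $X=\emptyset$, so $F_0$ is not optimal, and the Hamilton cycle is: a connected spanning subgraph with all degrees even has all degrees at least $2$.

If $X(F)=\emptyset$, then $F$ satisfies Theorem C: where $\alpha(x)\ge2$ the even number $d_F(x)$ is less than $2\alpha(x)$, hence at most $2\alpha(x)-2$, and where $\alpha(x)=1$ it is at most $2$.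

**Assumption for contradiction.** From now on we assume that $X(F)\ne\emptyset$ for optimal $F$. All statements below hold for *every* optimal $F$; this freedom is the whole point. They live under an assumption that will be refuted, so there is no genuine example of the situation. The picture to keep in mind is $F_0\subset H$, which looks like it but is not optimal.

The first two lemmas say what optimality gives: degrees cannot drop for free, and a drop at $x\in X(F)$ that is paid at one vertex $r$ makes $r$ the new bad vertex.

**Lemma 5.** Let $F$ be optimal and $F^*$ a connected even factor with $d_{F^*}\le d_F$ pointwise. Then $d_{F^*}=d_F$, $F^*$ is optimal and $X(F^*)=X(F)$. In particular, $F$ is reduced.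

*Proof.* Clearly $F^*\in\mathcal F$. If $\alpha(y)\ge 2$ and $d_{F^*}(y)=2\alpha(y)$, then $2\alpha(y)\le d_F(y)\le2\alpha(y)$; so $X(F^*)\subset X(F)$, and equality holds by minimality. Then $|E(F^*)|\ge|E(F)|$, which together with $d_{F^*}\le d_F$ forces $d_{F^*}=d_F$. A triangle toggle raises no degree and lowers one, so its result cannot be connected. $\square$

**Lemma 6.** Let $F$ be optimal and $F^*$ a connected even factor such that $d_{F^*}\le d_F$ except at one vertex $r$, where $d_{F^*}(r)=d_F(r)+2$. Suppose $\alpha(r)\ge2$, $d_F(r)\le2\alpha(r)-2$, and $d_{F^*}(x)<d_F(x)$ for some $x\in X(F)$. Then $d_F(r)=2\alpha(r)-2$ and $r\in X(F^*)$. If also $|E(F^*)|=|E(F)|$, then $F^*$ is optimal.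

*Proof.* We have $F^*\in\mathcal F$ and $X(F^*)\subset(X(F)\setminus\{x\})\cup\{r\}$, where $r\in X(F^*)$ only if $d_F(r)=2\alpha(r)-2$. Since $|X(F^*)|\ge|X(F)|$, we must have $r\in X(F^*)$, and then $|X(F^*)|=|X(F)|$. If the numbers of edges agree too, $F^*$ is optimal. $\square$

The next lemma converts a triangle with exactly two edges in $F$ into a cut.

**Lemma 7.** Let $F$ be optimal and $p,q,r$ pairwise adjacent with $pq,pr\in F$, $qr\notin F$. Then there is $K$ with $p\in K$, $q,r\notin K$ and $\delta(K)=\{pq,pr\}$.

*Proof.* The graph $F-pq-pr+qr$ has a smaller degree at $p$ and otherwise the degrees of $F$; by Lemma 5 it is disconnected. Fact 1 gives $K\ni p$ with $\delta(K)=\{pq,pr\}$, and so $q,r\notin K$. $\square$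

For the rest of the proof, $F$ is an optimal factor and $x\in X(F)$ unless said otherwise. Put $U_F(x)=N(x)\setminus N_F(x)$.

Now we write down what equality in Lemma 3 means at $x$.

**Lemma 8.** (i) $G[N_F(x)]$ is 1-regular with $\alpha(x)\ge2$ edges. (ii) Every $r\in U_F(x)$ is adjacent to both ends of some edge of $G[N_F(x)]$.

*Proof.* (i) $F$ is reduced, and $\alpha(x)\ge\alpha(G[N_F(x)])\ge d_F(x)/2=\alpha(x)$, so equality holds in Lemma 3. (ii) Otherwise $r$ together with a non-neighbor of $r$ from each edge of $G[N_F(x)]$ is an independent set of size $\alpha(x)+1$ in $N(x)$. $\square$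

**Definition (pairs, partners).** The edges of $G[N_F(x)]$, as two-element sets, are the pairs at $x$ (with respect to $F$). The partner of $c\in N_F(x)$ is denoted $c'$.

Example (shape only). For $F_0\subset H$ the pairs at $x$ are $\{a,a'\}$ and $\{b,b'\}$, and $U_{F_0}(x)=\{r_1,r_2\}$.

We shall often take two edges at $x$ away. The next lemma says that this is harmless if they go to different pairs.

**Lemma 9.** If $a,b$ lie in different pairs at $x$, then $\{xa,xb\}$ is not a cut; so $F-xa-xb$ is connected.

*Proof.* Suppose $\delta(K)=\{xa,xb\}$ with $x\notin K$; then $a,b\in K$. We have $a'\notin K$, else $xa'\in\delta(K)$. So $aa'\notin F$, else $aa'\in\delta(K)$. Since $F$ is reduced and $aa'\notin F$, case (T1) in the proof of Lemma 3 gives $K_2\not\ni x$ with $a,a'\in K_2$ and $\delta(K_2)=\{xa,xa'\}$. Now $a\in K\cap K_2$, $x\notin K\cup K_2$, and $xa,xb,xa'$ leave $K\cup K_2$, contradicting Lemma 2. $\square$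

Two degree-preserving exchanges bring a vertex of $U_F(x)$ into the $F$-neighborhood of $x$. The first is the one we used in $H$, and it always works.

**Lemma 10 (exchange along an edge).** Let $y\in U_F(x)$ and $c\in N_F(x)$ with $yc\in F$. Then $F^\circ=F-xc'-yc+cc'+xy$ is an optimal factor with $N_{F^\circ}(x)=(N_F(x)\setminus\{c'\})\cup\{y\}$ and $x\in X(F^\circ)$.

*Proof.* Lemma 7 applies to the triangle $c,x,y$ with $p=c$ (indeed $cx,cy\in F$ and $xy\notin F$): there is $K\ni c$ with $x,y\notin K$ and $\delta(K)=\{xc,yc\}$. Then $c'\notin K$, else $xc'\in\delta(K)$. So $cc'\notin F$, else $cc'\in\delta(K)$, although $c'\ne x,y$ (note $y\notin N_F(x)$). Thus $F^\circ$ is well defined; each of $x,c',y,c$ loses one edge and gains one, so all degrees are unchanged. If $F^\circ$ were disconnected, there would be $K_2\not\ni x$ with $\delta(K_2)=\{xc',yc\}$ and with $cc'$ not crossing $K_2$. Then $c'\in K_2$, so $c\in K_2$, so $xc\in\delta(K_2)$, a contradiction. So $F^\circ$ is connected; apply Lemma 5. $\square$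

The second exchange goes through a neighbor $s$ of $r$; it either works or leaves a cut as a trace.

**Lemma 11 (exchange along a detour).** Let $r\in U_F(x)$, $c\in N_F(x)$, $s\in N_F(r)$, $c\sim s$, $cs\notin F$. Then either $F''=F-xc-rs+cs+xr$ is an optimal factor with $N_{F''}(x)=(N_F(x)\setminus\{c\})\cup\{r\}$ and $x\in X(F'')$, or there is $K$ with $\delta(K)=\{xc,rs\}$, $c,s\in K$ and $x,r\notin K$.

*Proof.* The vertices $x,c,r,s$ are distinct: $c\ne r$ as $r\notin N_F(x)$, and $s\ne x$ as $xr\notin F$. Degrees are unchanged. If $F''$ is connected, apply Lemma 5. Otherwise take $K\not\ni x$ with $\delta(K)=\{xc,rs\}$ and with $xr,cs$ not crossing. Then $r\notin K$, and so $c,s\in K$. $\square$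

## 8. A vertex of $U_F(x)$ sees only one pair

In $H$, the first exchange made $r_2$ adjacent to vertices of two pairs, $\{a,r_1\}$ and $\{b,b'\}$. We now show that this never happens for an optimal factor.

**Lemma 12.** No $r\in U_F(x)$ is adjacent to vertices of two different pairs at $x$.

*Proof.* Suppose otherwise. By Lemma 8(ii) there are pairs $\{a,a'\}\ne\{b,b'\}$ with $r\sim a,a',b$.

**Step (a): $rc\notin F$ for $c\in\{a,a',b\}$.** This makes $r$ available for new edges. If $rc\in F$, apply Lemma 10 with $y=r$: the set $(N_F(x)\setminus\{c'\})\cup\{r\}$ must induce a 1-regular graph by Lemma 8(i). But in it $r$ is adjacent to $c$ and to a vertex of another pair, namely $b$ if $c\in\{a,a'\}$ and $a$ if $c=b$. Contradiction.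

**Step (b): each $c\in\{a,a',b\}$ has a neighbor $s_c\in N_F(r)$.** This provides detours for Lemma 11. Since $a\not\sim b$ are neighbors of $r$, $\alpha(r)\ge2$. If $d_F(r)=2\alpha(r)$, then $r\in X(F)$, and since $c\in U_F(r)$ by Step (a), Lemma 8(ii) at $r$ gives the claim. Otherwise $d_F(r)\le2\alpha(r)-2$. For $c_1\in\{a,a'\}$ let $F'=F-xc_1-xb+rc_1+rb$. It is connected by Lemma 9; $x$ loses $2$, $r$ gains $2$, all other degrees and the number of edges are unchanged. By Lemma 6, $F'$ is optimal and $r\in X(F')$. By Lemma 8(i), $N_F(r)\cup\{c_1,b\}$ induces a 1-regular graph. As $c_1\not\sim b$, both $c_1$ and $b$ have neighbors in $N_F(r)$. Doing this for $c_1=a$ and $c_1=a'$ proves the claim.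

Note that $s_c\ne x$, since $xr\notin F$, and $s_c\notin\{a,a',b\}$ by Step (a).

**Step (c): if $cs_c\notin F$, where $c\in\{a,a',b\}$, there is $K_c$ with $\delta(K_c)=\{xc,rs_c\}$, $c,s_c\in K_c$, $x,r\notin K_c$.** This excludes the first outcome of Lemma 11. In that outcome $(N_F(x)\setminus\{c\})\cup\{r\}$ would induce a 1-regular graph, but $r$ is adjacent to the two vertices of $\{a,a',b\}\setminus\{c\}$.

**Step (d): $\{xa,xa'\}$ is not a cut.** This will force the edge $aa'$ into $F$. Suppose $\delta(K)=\{xa,xa'\}$ with $x\notin K$. Then $a,a'\in K$ and $b\notin K$, else $xb\in\delta(K)$.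

First, $r\in K$. If $as_a\in F$, the $F$-path $a\,s_a\,r$ avoids $x$ while both edges of $\delta(K)$ contain $x$, so $r\in K$. If $as_a\notin F$ and $r\notin K$, then $a\in K\cap K_a$, $x\notin K\cup K_a$, and $xa,xa',rs_a$ leave $K\cup K_a$, contradicting Lemma 2.

Now $s_b\in K$, since $rs_b\in F$ does not contain $x$. If $bs_b\in F$, then likewise $b\in K$, a contradiction. If $bs_b\notin F$, then $s_b\in K\cap K_b$, $x\notin K\cup K_b$, and $xa,xa',xb$ leave $K\cup K_b$, contradicting Lemma 2.

**Step (e): the contradiction.** We show that the triangle $x\,a\,a'$ can be deleted. First, $aa'\in F$: otherwise, as $F$ is reduced, (T1) makes $\{xa,xa'\}$ a cut, against Step (d). Second, $cs_c\in F$ for $c\in\{a,a'\}$: if not, take $K_c$ from Step (c); since $cc'\in F\setminus\delta(K_c)$ and $c\in K_c$, we get $c'\in K_c$, so $xc'\in\delta(K_c)=\{xc,rs_c\}$, a contradiction. Third, deleting the three edges of the triangle $xaa'$ disconnects $F$ by Lemma 5. So there is $K\not\ni x$ whose boundary is a 2-subset of $\{xa,xa',aa'\}$, and by Step (d) it is $\delta(K)=\{xc,cc'\}$ for some $c\in\{a,a'\}$, with $c\in K$, $c'\notin K$.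 But the $F$-walk $c\,s_c\,r\,s_{c'}\,c'$ uses neither $xc$ nor $cc'$, because $s_c,s_{c'}\notin\{x,a,a'\}$ and $r\notin\{x,a,a'\}$. So $c'\in K$, a contradiction. $\square$

Together with Lemma 8(ii) this gives the following rigid picture.

**Lemma 13.** Every $r\in U_F(x)$ is adjacent to both vertices of exactly one pair at $x$, called the pair of $r$, and to no other vertex of $N_F(x)$.

## 9. Couples

So far local connectedness at $x$ has not been used in the study of optimal factors. It enters now: since $G[N(x)]$ is connected, something must join the different pairs.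

**Definition (couple).** A couple at $x$, with respect to the optimal factor $F$ and $x\in X(F)$, is an ordered pair $(r_1,r_2)$ of adjacent vertices of $U_F(x)$ whose pairs are different.

Example (shape only). For $F_0\subset H$ it is $(r_1,r_2)$, with the pairs $\{a,a'\}$ and $\{b,b'\}$.

**Lemma 14.** For every optimal $F$ there is a couple at every $x\in X(F)$.

*Proof.* Partition $N(x)$ into classes, each consisting of one pair and of all $r\in U_F(x)$ having that pair. There are at least two classes, and $G[N(x)]$ is connected, so some edge joins two classes. Its ends are not both in $N_F(x)$ by Lemma 8(i), and it does not join $U_F(x)$ to $N_F(x)$ by Lemma 13. So both ends are in $U_F(x)$. $\square$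

For a couple $(r_1,r_2)$ we write $\{a,a'\}$ and $\{b,b'\}$ for the pairs of $r_1$ and $r_2$, and $P_i=N_F(r_i)$. By Lemma 13, $r_1\not\sim b,b'$ and $r_2\not\sim a,a'$. Also $\alpha(r_1)\ge2$, because $a$ and $r_2$ are nonadjacent neighbors of $r_1$; similarly $\alpha(r_2)\ge2$. Since $xr_i\notin F$, $x\notin P_i$. If $(r_1,r_2)$ is a couple, so is $(r_2,r_1)$; hence every statement below also holds with the roles of $r_1,a,a',P_1$ and $r_2,b,b',P_2$ exchanged, and we use it so. Lemmas 15–20 hold for every optimal $F$, every $x\in X(F)$ and every couple $(r_1,r_2)$ at $x$.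

The first lemma says that the edges from $r_1$ to its pair are free. It is the general form of what we saw in $H$.

**Lemma 15.** $r_1a,\,r_1a'\notin F$.

*Proof.* Suppose $r_1c\in F$ with $c\in\{a,a'\}$. Lemma 10 with $y=r_1$ gives an optimal $F^\circ$ with $x\in X(F^\circ)$ and $N_{F^\circ}(x)=(N_F(x)\setminus\{c'\})\cup\{r_1\}$. Its pairs at $x$ include $\{c,r_1\}$ and $\{b,b'\}$. And $r_2\in U_{F^\circ}(x)$ is adjacent to $r_1$ and to $b$, contradicting Lemma 12 for $F^\circ$. $\square$

Next, detours from the pair to $P_1$ always leave a cut.

**Lemma 16.** If $c\in\{a,a'\}$, $s\in P_1$, $c\sim s$ and $cs\notin F$, then there is $K$ with $\delta(K)=\{xc,r_1s\}$, $c,s\in K$, $x,r_1\notin K$.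

*Proof.* Otherwise Lemma 11 with $r=r_1$ gives an optimal $F''$ with $x\in X(F'')$ and $N_{F''}(x)=(N_F(x)\setminus\{c\})\cup\{r_1\}$, whose pairs at $x$ include $\{c',r_1\}$ and $\{b,b'\}$. Again $r_2\in U_{F''}(x)$ is adjacent to $r_1$ and $b$, contradicting Lemma 12. $\square$

Now we show that the edge $r_1r_2$ is free too. If it were in $F$, we could route $c\,r_1$ and $r_2\,d$ instead of $r_1r_2$ and two edges at $x$, and lower the degree of $x$ at no cost.

**Lemma 17.** $r_1r_2\notin F$.

*Proof.* Suppose $r_1r_2\in F$. Call $c\in\{a,a'\}$ *blocked* if there is $K\not\ni x$ with $\delta(K)=\{xc,r_1r_2\}$ and $c,r_1\in K$ (so $r_2\notin K$). Call $d\in\{b,b'\}$ *blocked* if there is $K\not\ni x$ with $\delta(K)=\{xd,r_1r_2\}$ and $d,r_2\in K$ (so $r_1\notin K$).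

If $a$ and $a'$ were both blocked, the two sets share $r_1$, their union misses $x$ and $r_2$, and $xa,xa',r_1r_2$ leave the union, contradicting Lemma 2. Likewise $b$ and $b'$ are not both blocked: the sets share $r_2$, their union misses $x$ and $r_1$, and $xb,xb',r_1r_2$ leave it. Choose unblocked $c\in\{a,a'\}$ and $d\in\{b,b'\}$ and let
$$F^*=F-xc-xd-r_1r_2+cr_1+dr_2 .$$
The added edges are not in $F$ by Lemma 15. If $F^*$ is disconnected, there is $K\not\ni x$ such that $\delta(K)$ is a 2-subset of $\{xc,xd,r_1r_2\}$ and neither $cr_1$ nor $dr_2$ crosses $K$. By Lemma 9, $\delta(K)\ne\{xc,xd\}$. If $\delta(K)=\{xc,r_1r_2\}$, then $c\in K$, hence $r_1\in K$, and $c$ is blocked. If $\delta(K)=\{xd,r_1r_2\}$, then $d\in K$, hence $r_2\in K$, and $d$ is blocked. Both are impossible. So $F^*$ is connected. It has the degrees of $F$, except that $d_{F^*}(x)=d_F(x)-2$. This contradicts Lemma 5. $\square$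

The next lemma limits the vertices that $r_1$, $x$ and the pair of $r_1$ can have in common as neighbors.

**Lemma 18.** No $s\in P_1\cap N(x)$ is adjacent to $a$ or $a'$.

*Proof.* Suppose $s$ is such a vertex. If $s\in N_F(x)$, then $s\in\{a,a'\}$ by Lemma 13 for $r_1$, and $r_1s\in F$ contradicts Lemma 15. So $s\in U_F(x)$, and by Lemma 13 the pair of $s$ is $\{a,a'\}$; in particular $s\sim a,a'$.

If $as,a's\notin F$, then Lemma 16 gives $K\ni a,s$ and $K'\ni a',s$ with $\delta(K)=\{xa,r_1s\}$, $\delta(K')=\{xa',r_1s\}$ and $x,r_1\notin K\cup K'$. They share $s$, and $xa,xa',r_1s$ leave $K\cup K'$, contradicting Lemma 2.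

So $cs\in F$ for some $c\in\{a,a'\}$. By Lemma 10 with $y=s$, $F^\circ=F-xc'-sc+cc'+xs$ is optimal with $x\in X(F^\circ)$, and its pairs at $x$ include $\{c,s\}$ and $\{b,b'\}$. The vertices $r_1$ and $r_2$ are still in $U_{F^\circ}(x)$: they differ from $s$, as $s\in N_F(r_1)$, and $r_2\notin P_1$ by Lemma 17. Since $r_1\sim c,s$, the pair of $r_1$ with respect to $F^\circ$ is $\{c,s\}$; the pair of $r_2$ is $\{b,b'\}$. So $(r_1,r_2)$ is a couple at $x$ with respect to $F^\circ$, and Lemma 15 gives $r_1s\notin F^\circ$. But $r_1s\in F$, and it was not removed. Contradiction. $\square$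

To shift excess from $x$ to $r_1$ by Lemma 6 we need room at $r_1$. This is the next lemma.

**Lemma 19.** $r_1\notin X(F)$; hence $d_F(r_1)\le2\alpha(r_1)-2$.

*Proof.* Suppose $r_1\in X(F)$. Then the results for $x$ apply at $r_1$ as well. By Lemma 15, and since $xr_1\notin F$, both $a$ and $x$ are in $U_F(r_1)$. Let $\{s,t\}\subset P_1$ be the pair of $a$ at $r_1$. If it is also the pair of $x$ at $r_1$, then $s\in P_1\cap N(x)$ and $s\sim a$, contradicting Lemma 18. Otherwise $a\sim x$ have different pairs at $r_1$, so $(a,x)$ is a couple at $r_1$, and Lemma 15 at $r_1$ gives $as,at\notin F$. Then Lemma 16 at $x$, with $c=a$, gives $K_s\ni a,s$ and $K_t\ni a,t$ with boundaries $\{xa,r_1s\}$ and $\{xa,r_1t\}$, both missing $x$ and $r_1$. They share $a$, and $xa,r_1s,r_1t$ leave their union, contradicting Lemma 2.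

The second statement follows since $\alpha(r_1)\ge2$, $d_F(r_1)\le2\alpha(r_1)$, and $d_F(r_1)$ is even. $\square$

The last property concerns common neighbors of $r_1$ and $r_2$. It is proved by shifting the excess from $x$ to $r_2$ along a route through $s$.

**Lemma 20.** If $s\in P_1$ and $s\sim r_2$, then $r_2s\in F$.

*Proof.* Suppose $r_2s\notin F$. We have $s\notin\{a,a'\}$ by Lemma 15, $s\notin\{b,b'\}$ since $r_1\not\sim b,b'$, $s\ne x$ since $xr_1\notin F$, and $s\ne r_2$ by Lemma 17. Moreover $s\notin N_F(x)$, because $N_F(x)\cap N(r_1)=\{a,a'\}$ by Lemma 13. For $c\in\{a,a'\}$ and $d\in\{b,b'\}$ let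
$$F_B=F-xc-xd-r_1s+cr_1+sr_2+r_2d .$$
The added edges are not in $F$, by Lemma 15 and by assumption.

*For suitable $c,d$ the graph $F_B$ is connected.* If it is disconnected, there is $K\not\ni x$ such that $\delta(K)$ is a 2-subset of $\{xc,xd,r_1s\}$, different from $\{xc,xd\}$ by Lemma 9, and no added edge crosses $K$. Either $\delta(K)=\{xc,r_1s\}$; then $c\in K$, so $r_1\in K$ and $s\notin K$; we say that $c$ is blocked. Or $\delta(K)=\{xd,r_1s\}$; then $d\in K$, so $r_2\in K$, so $s\in K$ and $r_1\notin K$; we say that $d$ is blocked. That is, $c$ is blocked if there is $K\not\ni x$ with $\delta(K)=\{xc,r_1s\}$, $c,r_1\in K$, $s\notin K$, and $d$ is blocked if there is $K\not\ni x$ with $\delta(K)=\{xd,r_1s\}$, $d,r_2,s\in K$, $r_1\notin K$. If $a,a'$ are both blocked, the two sets share $r_1$ and miss $x$ and $s$, and $xa,xa',r_1s$ leave their union, contradicting Lemma 2. If $b,b'$ are both blocked, the two sets share $s$ and miss $x$ and $r_1$, and $xb,xb',r_1s$ leave their union, again a contradiction. So we can choose $c$ and $d$ unblocked, and then $F_B$ is connected.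

*The excess moves to $r_2$.* In passing from $F$ to $F_B$, $x$ loses $2$, $r_2$ gains $2$, and $c,d,r_1,s$ each lose one edge and gain one; $|E(F_B)|=|E(F)|$. By Lemma 19 for $r_2$, and $\alpha(r_2)\ge2$, Lemma 6 applies: $F_B$ is optimal and $r_2\in X(F_B)$, with $N_{F_B}(r_2)=P_2\cup\{s,d\}$. Now $x\in U_{F_B}(r_2)$ and $x\sim d$. By Lemma 13 at $r_2$, the pair of $x$ at $r_2$ is the pair $\{d,\bar d\}$ containing $d$, where $\bar d\in P_2\cup\{s\}$, and $x\sim\bar d$.

If $\bar d\in P_2$, then $\bar d\in P_2\cap N(x)$ is adjacent to $d\in\{b,b'\}$, contradicting Lemma 18 for $r_2$. If $\bar d=s$, then $s\sim x$ and $s\notin N_F(x)$, so $s\in U_F(x)$; since $s\sim d$, the pair of $s$ at $x$ with respect to $F$ is $\{b,b'\}$. Thus $(r_1,s)$ is a couple at $x$ with respect to $F$, and $r_1s\in F$ contradicts Lemma 17. $\square$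

## 10. A couple cannot exist: end of the proof of Theorem C

Fix an optimal $F$, a vertex $x\in X(F)$ and a couple $(r_1,r_2)$ at $x$, with the notation of Section 9.

The first step separates the two sides. The obvious shift of excess from $x$ to $r_1$, using the free edges $r_1a,r_1a'$, must fail.

**Lemma 21.** There is $K_1$ with $\delta(K_1)=\{xa,xa'\}$, $x\notin K_1$ and $a,a',r_1\in K_1$.

*Proof.* Let $F_1=F-xa-xa'+r_1a+r_1a'$; the added edges are not in $F$ by Lemma 15. If $F_1$ is disconnected, there is $K_1\not\ni x$ with $\delta(K_1)=\{xa,xa'\}$; so $a,a'\in K_1$, and $r_1\in K_1$ because $r_1a$ does not cross. This is the claim.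

Suppose $F_1$ is connected. Only the degrees of $x$ (by $-2$) and $r_1$ (by $+2$) change, and the number of edges is the same. By Lemmas 19 and 6, $F_1$ is optimal and $r_1\in X(F_1)$, with $N_{F_1}(r_1)=P_1\cup\{a,a'\}$. Since $a\sim a'$, $\{a,a'\}$ is a pair at $r_1$, and the other pairs lie in $P_1$. By Lemma 17, $r_2\in U_{F_1}(r_1)$; since $r_2\not\sim a$, its pair at $r_1$ is some $\{s,t\}\subset P_1$. Also $x\in U_{F_1}(r_1)$, and since $x\sim a,a'$ its pair at $r_1$ is $\{a,a'\}$. As $x\sim r_2$, both $(x,r_2)$ and $(r_2,x)$ are couples at $r_1$ with respect to $F_1$. Lemma 15 for $(r_2,x)$ gives $r_2s\notin F_1$. Since $r_2s$ is not one of the removed edges $xa,xa'$, also $r_2s\notin F$. But $s\in P_1$ and $s\sim r_2$, contradicting Lemma 20. $\square$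

By symmetry there is $K_2$ with $\delta(K_2)=\{xb,xb'\}$, $x\notin K_2$ and $b,b',r_2\in K_2$.

We now deduce that $r_2$ is independent of $P_1$, which makes $r_2$ a spare vertex for independent sets in $N(r_1)$.

**Lemma 22.** $r_2$ has no neighbor in $P_1$, and $r_1$ has no neighbor in $P_2$.

*Proof.* If $K_1\cap K_2\ne\emptyset$, then $x\notin K_1\cup K_2$ and $xa,xa',xb,xb'$ leave $K_1\cup K_2$, contradicting Lemma 2. So $K_1\cap K_2=\emptyset$. We have $r_i\in K_i$, $x\notin P_i$, and all edges of $\delta(K_i)$ contain $x$. So no edge from $r_i$ to $P_i$ is in $\delta(K_i)$, and $P_i\subset K_i$. Hence $P_1\cap P_2=\emptyset$. If $r_2$ had a neighbor $s\in P_1$, then $r_2s\in F$ by Lemma 20, so $s\in P_1\cap P_2$, a contradiction. The second statement is symmetric. $\square$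

Next we see that at least one of $r_1,r_2$ is almost full; otherwise both could take extra edges.

**Lemma 23.** $d_F(r_i)=2\alpha(r_i)-2$ for at least one $i\in\{1,2\}$.

*Proof.* Otherwise, by Lemma 19 and parity, $d_F(r_i)\le2\alpha(r_i)-4$ for both $i$. Consider $F-xa-xb+ar_1+r_1r_2+r_2b$. The added edges are not in $F$ by Lemmas 15 and 17, and the graph is connected by Lemma 9. The degree of $x$ drops by $2$, those of $r_1$ and $r_2$ rise by $2$ to at most $2\alpha(r_i)-2$, and all others are unchanged. So it is in $\mathcal F$ and its set $X$ is contained in $X(F)\setminus\{x\}$, contradicting the minimality of $|X(F)|$. $\square$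

By the symmetry of couples we may assume $d_F(r_1)=2\alpha(r_1)-2$. Three steps remain.

**Step 1: $G[P_1]$ is 1-regular with $\alpha(r_1)-1$ edges.** We want at $r_1$ the same rigidity as at $x$. By Lemma 17, $r_2\in N(r_1)\setminus P_1$, and by Lemma 22 it has no neighbor in $P_1$. Adding $r_2$ to an independent subset of $P_1$ shows $\alpha(G[P_1])\le\alpha(r_1)-1=|P_1|/2$. So equality holds in Lemma 3 at $r_1$ ($F$ is reduced), and $G[P_1]$ is 1-regular.

**Step 2: $a$ and $a'$ have $F$-edges into $P_1$.** These edges will contradict each other. Let $c\in\{a,a'\}$. By Lemma 15, $c\in N(r_1)\setminus P_1$, and $c\not\sim r_2$. If $c$ had a non-neighbor in each of the $\alpha(r_1)-1$ edges of $G[P_1]$, these non-neighbors together with $c$ and $r_2$ would form an independent set of size $\alpha(r_1)+1$ in $N(r_1)$, by Step 1 and Lemma 22. So $c$ is adjacent to both ends of some edge $s_ct_c$ of $G[P_1]$. If $cs_c,ct_c\notin F$, then Lemma 16 gives two sets that contain $c$, miss $x$ and $r_1$, and have boundaries $\{xc,r_1s_c\}$ and $\{xc,r_1t_c\}$; then $xc,r_1s_c,r_1t_c$ leave their union, contradicting Lemma 2. So one of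 $cs_c,ct_c$ is in $F$. Choosing names, we have
$$as\in F,\qquad a's'\in F,$$
where $\{s,t\}$ and $\{s',t'\}$ are the edges of $G[P_1]$ chosen for $a$ and $a'$ (they may coincide). Recall that $r_1s,r_1t,r_1s'\in F$ and that $x,a,a'\notin P_1$.

**Step 3: the contradiction.** We find a cut around $a$ that the edge $a's'$ must cross.

* *A cut at $s$.* In the triangle $s,a,r_1$ we have $as,r_1s\in F$ and $ar_1\notin F$. By Lemma 7 there is $K_s\ni s$ with $a,r_1\notin K_s$ and $\delta(K_s)=\{as,r_1s\}$.
* *$at\in F$.* Otherwise Lemma 16 gives $K_t\ni a,t$ with $x,r_1\notin K_t$ and $\delta(K_t)=\{xa,r_1t\}$. Since $as\in F\setminus\delta(K_t)$, $s\in K_t$. Then $r_1s\in\delta(K_t)$, a contradiction.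
* *$st\notin F$.* Otherwise $st\in F\setminus\delta(K_s)$ gives $t\in K_s$, and then $r_1t\in\delta(K_s)$, a contradiction.
* *A cut at $a$.* In the triangle $a,s,t$ we have $as,at\in F$ and $st\notin F$. By Lemma 7 there is $L\ni a$ with $s,t\notin L$ and $\delta(L)=\{as,at\}$. Since $r_1s\in F\setminus\delta(L)$ and $s\notin L$, $r_1\notin L$. Since $xa,xa'\in F\setminus\delta(L)$ and $a\in L$, first $x\in L$ and then $a'\in L$. Since $r_1s'\in F\setminus\delta(L)$ (because $r_1\notin\{a,s,t\}$) and $r_1\notin L$, $s'\notin L$. Hence $a's'\in F$ crosses $L$, so $a's'\in\{as,at\}$ and $a'\in\{a,s,t\}$. But $a'\ne a$, and $a'\notin P_1$ by Lemma 15, so $a'\ne s,t$. Contradiction.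

This refutes the assumption made in Section 7. Therefore $X(F)=\emptyset$ for every optimal factor $F$, and $d_F(x)\le\max\{2,2\alpha(x)-2\}$ for all $x$. This proves Theorem C. $\blacksquare$
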